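# A sharp threshold for uniform traffic through a box with random capacities

## 1. Divergence-free flows that are functions of the environment

Index the edges of $\mathbb Z^2$ by pairs $(x,j)$ with $x\in\mathbb Z^2$, $j\in\{1,2\}$, where $(x,j)$ means the edge $\{x,x+e_j\}$. Fix $0<c_-\le c_+<\infty$. An environment is a point $c=(c_j(x))$ of $\Omega=[c_-,c_+]^{E(\mathbb Z^2)}$, and $c_j(x)$ is the capacity of the edge $(x,j)$. The shifts act by $(\theta_xc)_j(z)=c_j(x+z)$. Throughout, $P$ is a probability measure on $\Omega$ that is invariant and ergodic under $(\theta_x)_{x\in\mathbb Z^2}$; i.i.d. capacities are a special case. We write $E$ for expectation under $P$.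

A flow $f$ assigns to each edge $(x,j)$ a real number $f_j(x)$, the net flow from $x$ to $x+e_j$. Its divergence is the net outflow at a vertex,
$$\operatorname{div}f(x)=\sum_{j}\big(f_j(x)-f_j(x-e_j)\big).$$

The whole lecture turns on the following set.

**Definition (mean fluxes).** For $m\ge1$ let $K_m\subset(\mathbb R^2)^m$ be the set of vectors $v=(v_{i,j})_{1\le i\le m,\,j=1,2}$ for which there are bounded measurable functions $g_{i,j}:\Omega\to\mathbb R$ such that, $P$-a.s.,

* (K1) $\sum_i|g_{i,j}(c)|\le c_j(0)$ for $j=1,2$;
* (K2) $\sum_j\big(g_{i,j}(c)-g_{i,j}(\theta_{-e_j}c)\big)=0$ for each $i$;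
* (K3) $E\,g_{i,j}=v_{i,j}$.

We then say that $g$ represents $v$. Put $f_{i,j}(x)=g_{i,j}(\theta_xc)$. By invariance of $P$ and countability of $\mathbb Z^2$, (K1) and (K2) hold a.s. at all $\theta_xc$ simultaneously. So a.s. $f_1,\dots,f_m$ are divergence-free flows on $\mathbb Z^2$ which together respect every capacity, and $f$ is computed from the environment by a rule that is the same at every vertex. The number $v_{i,j}$ is the mean of flow $i$ in direction $j$. One may think of $K_m$ as the set of $m$-commodity currents that the random medium can carry on a large scale.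

**Example 1 (constant capacities).** If $c\equiv1$ a.s., every $g_{i,j}$ is a.s. constant, (K2) is automatic, and $K_m=\{v:\sum_i|v_{i,j}|\le1,\ j=1,2\}$.

**Example 2 (random columns).** Let $(\xi_n)_{n\in\mathbb Z}$ be i.i.d. uniform on $\{1,2\}$, and put $c_1(x)=\xi_{x_1}$, $c_2\equiv1$. The law is invariant, and it is ergodic because horizontal shifts act as the shift of an i.i.d. sequence. A.s. $\theta_{e_2}c=c$, so the $j=2$ terms of (K2) cancel, and (K2) says $g_{i,1}(c)=g_{i,1}(\theta_{-e_1}c)$. Iterating, $\sum_i|g_{i,1}(c)|=\sum_i|g_{i,1}(\theta_{ne_1}c)|\le\xi_n$ for all $n$, and some $\xi_n$ equals $1$. Hence $\sum_i|v_{i,1}|\le1$, although $E c_1(0)=\frac32$. Since constants are allowed, $K_m=\{\sum_i|v_{i,j}|\le1,\ j=1,2\}$. So $K_m$ is in general strictly smaller than the set $\{\sum_i|v_{i,j}|\le Ec_j(0)\}$: conservation of flow makes the narrow columns felt everywhere.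

**Example 3 (why functions of $c$ only).** Let $c\equiv1$ and toss one fair coin: the flow is $f_1\equiv1$ or $f_1\equiv-1$, and $f_2\equiv0$. This is a stationary random divergence-free flow respecting the capacities. Its mean is $0$, but its averages over large boxes are $\pm1$, not $0$. Its conditional expectation given $c$ is the zero flow, whose box averages do equal the mean. Flows that are functions of $c$ inherit ergodicity from $P$; that is the reason for requiring it.

**Lemma 1.** $K_m$ is convex, contains $0$, and is compact. In fact $\sum_i|v_{i,j}|\le c_+$ for $v\in K_m$.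

*Proof.* Convexity and $0\in K_m$ are clear. The bound is (K1) integrated. For closedness, let $v^n\to v$ with representatives $g^n$; they are bounded by $c_+$, hence bounded in $L^2(P)$, and a subsequence converges weakly in $L^2$ to some $g$. The set of $L^2$ functions satisfying (K1) is convex and strongly closed; the set satisfying (K2) is a strongly closed subspace, since shifts are isometries of $L^2$. Convex strongly closed sets are weakly closed, so $g$ satisfies (K1) (hence is bounded, after modification on a null set) and (K2). Expectation is weakly continuous, so (K3) holds with $v$. $\square$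

**Ergodic theorem.** For a rectangle $R=(\alpha_1,\beta_1]\times(\alpha_2,\beta_2]\subset[0,1]^2$ put $R_N=\mathbb Z^2\cap NR$. For bounded measurable $h$ on $\Omega$, a.s. for all such $R$ with rational corners,
$$N^{-2}\sum_{x\in R_N}h(\theta_xc)\to|R|\,E h.\tag{1.1}$$
This is the multiparameter ergodic theorem (Wiener; see Krengel, *Ergodic Theorems*, Ch. 6) for the rectangles $(0,N\alpha]\times(0,N\beta]$, combined with inclusion–exclusion. We also need weights: if $w$ is continuous on $\bar R$, then a.s.
$$N^{-2}\sum_{x\in R_N}w(x/N)\,h(\theta_xc)\to E h\int_Rw\,du.\tag{1.2}$$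
Indeed, cut $R$ into $n^2$ congruent rational rectangles and replace $w$ on each by its value at a corner. Both sides change by at most a constant times the oscillation of $w$ on the small rectangles. Apply (1.1) on each of them, let $N\to\infty$, then $n\to\infty$.

## 2. Uniform traffic on the $N\times N$ box

The set $K_m$ serves to settle the following problem, posed in "Optimal flows through the disordered lattice" (https://www.stat.berkeley.edu/~aldous/Talks/lattice.pdf). Let $G_N$ be the subgraph of $\mathbb Z^2$ induced by $V_N=\{1,\dots,N\}^2$, with capacities $\mathrm{cap}(e)$. A path-flow is a measure on directed loop-free paths in $G_N$. It induces the flow-volumes $f(e)$, the total volume across $e$ in both directions combined, and a volume transported from each source to each destination. Fix $\rho>0$. For every ordered pair of distinct vertices a volume $\rho_N=\rho N^{-3}$ must be sent from the first to the second, split among paths in any way. Such a path-flow has normalized demand $\rho$; it is feasible if $f(e)\le\mathrm{cap}(e)$ for all $e$. The scaling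 makes volumes per edge of order one: about $N^4$ pairs, volume $\rho N^{-3}$, distance of order $N$, and about $2N^2$ edges.

The question: for i.i.d. capacities with $c_-\le\mathrm{cap}(e)\le c_+$, is there a constant $\rho_*$, depending on the law of $\mathrm{cap}(e)$, such that $P(\exists\text{ feasible flow with demand }\rho)$ tends to $1$ for $\rho<\rho_*$ and to $0$ for $\rho>\rho_*$? The answer is yes, and we prove it for stationary ergodic capacities. We let $G_N$ carry the restriction of the environment $c$; for probabilities at fixed $N$ this coupling of different $N$ is no loss of generality. Flows on $G_N$ or on a sub-rectangle are extended by $0$ to all edges of $\mathbb Z^2$.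

For $N\ge2$ and capacities $c\ge0$ on $G_N$ let $\Phi_N(c)$ be the largest $\rho\ge0$ for which a feasible path-flow with demand $\rho$ exists ($\rho=0$ being trivially feasible). This is a finite linear program, bounded because of cuts. Scaling a path-flow down shows that
$$\text{demand }\rho\text{ is feasible}\iff\rho\le\Phi_N(c).$$
$\Phi_N$ is nondecreasing in $c$ and concave (average two path-flows); being finite and concave it is continuous on $(0,\infty)^{E(G_N)}$, hence measurable. The question is whether $\Phi_N$ converges in probability to a constant.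

Row-column routing means: from $s$ go horizontally in the row of $s$ to the column of $t$, then vertically in that column to $t$. A horizontal edge is then used only by sources in its row, and a vertical edge only by destinations in its column. We use this observation repeatedly.

**Lemma 2 (a priori bounds).**
$$\Phi_N(c)\ge2\min_ec(e).\tag{2.1}$$
If $c\le c_+$, $y\ge0$ on $E(G_N)$ and $N\ge6$, then
$$\Phi_N(c+y)\le3\Big(c_++3N^{-2}\sum_ey_e\Big).\tag{2.2}$$

*Proof.* Route all pairs row-column. The horizontal edge between columns $x$ and $x+1$ in a given row is used by the ordered pairs with source in that row and destination anywhere on the other side of the cut: $2x(N-x)N\le N^3/2$ pairs. The same count holds for vertical edges, with the destination in the given column and the source anywhere on the other side. So all loads are at most $\rho/2$, which proves (2.1).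

For (2.2) let demand $\rho$ be feasible for $c+y$. The demand across the cut between columns $x$ and $x+1$ is $\rho N^{-3}\cdot2(xN)(N-x)N=2x(N-x)\rho/N$. For an integer $x\in[N/4,3N/4]$ this is at least $\frac38\rho N$. The capacity of the cut is at most $Nc_++Y_x$, where $Y_x$ is the sum of $y$ over its edges and $\sum_xY_x\le\sum_ey_e$. There are at least $N/2-1\ge N/3$ such $x$, so some $Y_x\le3N^{-1}\sum_ey_e$. Hence $\frac38\rho N\le Nc_++3N^{-1}\sum_ey_e$, and $\frac83\le3$. $\square$

In particular demand $\rho$ is feasible for $\rho\le2c_-$ and infeasible for $\rho>3c_+$ once $N\ge6$, so one may take $\rho_-=2c_-$ and $\rho_+=3c_+$.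

**Example 4 (all capacities 1).** The middle cut, at column $\lfloor N/2\rfloor$, gives $\frac2N\lfloor\frac N2\rfloor\lceil\frac N2\rceil\rho\le N$. The most loaded edges under row-column routing carry $2\lfloor\frac N2\rfloor\lceil\frac N2\rceil N\cdot\rho N^{-3}$, which is $1$ exactly when the cut inequality is an equality. So $\Phi_N=2$ for $N$ even and $\Phi_N=2/(1-N^{-2})$ for $N$ odd, and $\rho_*=2$.

## 3. Two comparisons that do not close

*Comparing boxes.* One would like a subadditive relation between $\Phi_N$ and the values on sub-boxes. Take a block of side $n=\epsilon N$. The pairs with both ends in the block each need volume $\rho N^{-3}=(\epsilon^3\rho)n^{-3}$. So as far as its own pairs are concerned the block faces normalized demand only $\epsilon^3\rho$, and the condition it imposes is $\epsilon^3\rho\le\Phi_n(\text{block})$. For small $\epsilon$ this is no constraint at all. What loads the block is through traffic, whose entry and exit points are themselves part of the optimization. The number $\Phi_n$ of the block does not describe how much through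 traffic it can take, and no inequality between $\Phi_N$ and the $\Phi_n$ comes out of this.

*Averaging capacities.* One can instead rescale optimal flows on $G_N$ and pass to a weak limit, a vector field $F$ on $[0,1]^2$. Averaging the capacity constraints over small squares gives $\sum_i|F_{i,j}|\le E c_j(0)$. This is a correct necessary condition, but it is too weak to be reversed. In Example 2 it allows $F_1=\frac32$, while no flow of the form considered in Section 1 has mean exceeding $1$. The limit must remember that flow is conserved at the microscopic level.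

The way past this point is to look at the optimal flow from a uniformly random vertex of a small macroscopic square. The limit in law is a stationary random flow coupled to the environment. It respects capacities and is divergence-free, because the demand per vertex is of order $1/N$. By Example 3 it need not be ergodic, so it cannot yet be used to rebuild flows. But all constraints are convex, so we may take its conditional expectation given $c$; this has the same mean and is a function of $c$. So the mean lies in $K_m$, and functions of $c$ can be evaluated in every large box. This requires a fixed number $m$ of commodities while there are about $N^4$ pairs. That is the first thing to repair.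

## 4. Grouping sources and destinations into $k^2$ squares

Fix $k\ge2$. For $a\in\{0,\dots,k-1\}^2$ let $Q_a=\prod_j(a_j/k,(a_j+1)/k]$, $V^a=V_N\cap NQ_a$, $n_a=|V^a|$. The $V^a$ partition $V_N$. For $N\ge k$ each $V^a$ is a rectangle with sides in $[N/(2k),2N/k]$, because $\lfloor t\rfloor\ge t/2$ and $\lceil t\rceil\le2t$ for $t\ge1$; and $n_a=N^2/k^2+O(N)$. Let $I=I_k=\{(a,b):a\ne b\}$ and $m=|I|$.

**Definition (aggregated problem).** The aggregated problem at $\rho$ on $G_N$ with capacities $c$ asks for flows $(f_i)_{i\in I}$ on $G_N$ with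
$$\operatorname{div}f_{ab}=t_{ab}:=\rho N^{-3}(n_b1_{V^a}-n_a1_{V^b}),\qquad\sum_{i\in I}|f_i(e)|\le c(e)\ \ \forall e.\tag{4.1}$$

It only prescribes how much each vertex of $V^a$ sends to $V^b$ in total, and forgets who receives what.

**Lemma 3.** (i) If demand $\rho$ is feasible for $c$, the aggregated problem at $\rho$ is solvable. (ii) If $N\ge k$, $c\ge c_-$, and the aggregated problem at $\rho$ is solvable, then $\Phi_N(c)\ge\rho\big/\big(1+\frac{6\rho}{kc_-}\big)$.

*Proof.* (i) Let $f_{ab}$ be the net flow of all paths from $V^a$ to $V^b$. Since $V^a\cap V^b=\emptyset$, its divergence is $t_{ab}$. Net flows do not exceed volumes, so $\sum_i|f_i(e)|\le f(e)\le c(e)$.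

(ii) Let $\rho>0$. The idea is to let each source first spread its traffic over its own square, use the aggregated flow between squares, and collect the traffic at the end in the destination square.

By flow decomposition, dropping cycles, $f_{ab}$ yields a measure on loop-free paths from $V^a$ to $V^b$ with load at most $|f_{ab}(e)|$ on each $e$. Let $\pi(s',t')$ be its volume from $s'$ to $t'$. Then
$$\sum_{t'}\pi(s',t')=\rho N^{-3}n_b,\qquad\sum_{s'}\pi(s',t')=\rho N^{-3}n_a,\qquad\sum_{s',t'}\pi(s',t')=\rho N^{-3}n_an_b.$$
For $(s,t)\in V^a\times V^b$ send the volume $\pi(s',t')/(n_an_b)$ from $s$ to $t$ via $(s',t')$; the total over $(s',t')$ is $\rho N^{-3}$, as required. The three legs are: $s\to s'$ row-column inside $V^a$; $s'\to t'$ along the decomposition paths, proportionally; $t'\to t$ row-column inside $V^b$.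

Summed over the $n_an_b$ pairs $(s,t)$, the middle legs carry $\pi(s',t')$ from $s'$ to $t'$, so they reproduce the decomposition exactly. Over all $(a,b)$ they load $e$ by at most $\sum_i|f_i(e)|\le c(e)$.

For given $(a,b)$ the first legs carry from $s$ to $s'$ the volume $\sum_t\sum_{t'}\pi(s',t')/(n_an_b)=\rho N^{-3}n_b/n_a$. Summed over $b$ this is at most $\rho N^{-1}/n_a$ for each ordered pair $(s,s')$ in $V^a\times V^a$. So each $s$ emits, and each $s'$ receives, at most $\rho/N$. A horizontal edge of $V^a$ is used only by sources in its row, a vertical one only by destinations in its column, and rows and columns of $V^a$ have at most $2N/k$ vertices. So first legs load each edge by at most $2\rho/k$. For third legs the volume from $t'$ to $t$ is $\rho N^{-3}n_a/n_b$, summed over $a$ at most $\rho N^{-1}/n_b$, and the same argument gives at most $2\rho/k$.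

Pairs $s\ne t$ in the same $V^a$ are routed row-column in $V^a$, with volume $\rho N^{-3}\le\rho N^{-1}/n_a$ each; again the load is at most $2\rho/k$. Loop-erasing the concatenated paths only decreases loads. So demand $\rho$ is carried with loads at most $c(e)+\frac{6\rho}k\le c(e)\big(1+\frac{6\rho}{kc_-}\big)$. Scale down. $\square$

## 5. The continuum problem and the two theorems

Let $\sigma_{ab}=\rho k^{-2}(1_{Q_a}-1_{Q_b})$ on $\mathbb R^2$.

**Definition ($\psi_k$).** Let $\psi_k$ be the supremum of the $\rho\ge0$ that are admissible, meaning that there is $F=(F_i)_{i\in I_k}\in L^\infty([0,1]^2;(\mathbb R^2)^m)$ with $F(u)\in K_m$ for a.e. $u$ and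
$$-\int_{[0,1]^2}F_i\cdot\nabla\varphi\,du=\int\sigma_i\varphi\,du\qquad\forall\varphi\in C^1(\mathbb R^2),\ i\in I_k.\tag{5.1}$$

This says $\operatorname{div}F_i=\sigma_i$ in the square and that nothing crosses its boundary, since $\varphi$ need not vanish there. For instance the constant field $F_i=(1,0)$ does not solve (5.1) with $\sigma_i=0$: for $\varphi(u)=u_1$ the left side is $-1$. If $\rho$ is admissible with $F$ and $0\le\rho'<\rho$, then $\rho'$ is admissible with $(\rho'/\rho)F$, because $K_m$ is convex and contains $0$. The number $\psi_k$ depends only on $k$ and $P$.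

**Lemma 4.** $\psi_k\le4c_+$ for all $k\ge2$.

*Proof.* Take $\varphi(u)=u_1$ in (5.1): $-\int F_{ab,1}=\rho k^{-2}\cdot k^{-2}\cdot(a_1-b_1)/k$. Sum absolute values over $(a,b)$ and use $\sum_i|F_{i,1}|\le c_+$ (Lemma 1). Since $\sum_{a,b}|a_1-b_1|=k^2\cdot k(k^2-1)/3$, this gives $\rho\,\frac{k^2-1}{3k^2}\le c_+$, and $\frac{3k^2}{k^2-1}\le4$. $\square$

**Theorem 1.** Let $P$ be invariant and ergodic as in Section 1. There is a deterministic $\rho_*\in[2c_-,3c_+]$ with $\Phi_N(c)\to\rho_*$ $P$-a.s. Hence $P(\exists\text{ feasible flow with demand }\rho)\to1$ for $\rho<\rho_*$ and $\to0$ for $\rho>\rho_*$. Moreover $\rho_*=\lim_k\psi_k=\inf_{k\ge2}\psi_k$.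

**Theorem 2.** Let the capacities be i.i.d. in $[c_-,c_+]$, and let $c^-,c^+$ be the essential infimum and supremum of $\mathrm{cap}(e)$. For each $\varepsilon>0$ there are $a=a(\varepsilon)>0$ and $N_0(\varepsilon)$ such that for $N\ge N_0(\varepsilon)$
$$P(\Phi_N\ge\rho_*+\varepsilon)\le e^{-aN^2},\qquad P(\Phi_N\le\rho_*-\varepsilon)\le e^{-a_0\min(\varepsilon^2,\varepsilon^4)N},$$
where $a_0>0$ depends only on $c_\pm$. Also $\operatorname{Var}\Phi_N=O(N^{-1/2})$ and $2c^-\le\rho_*\le2E[\mathrm{cap}(e)]$. The exponents $N^2$ and $N$ are of the right order: if $\rho_*<\rho<2c^+$ (a nonempty interval when $\mathrm{cap}(e)$ is not a.s. constant), then $P(\Phi_N\ge\rho)\ge e^{-CN^2}$; if $2c^-<\rho<\rho_*$, then $P(\Phi_N<\rho)\ge e^{-CN}$ for $N$ large. Here $C<\infty$ depends on $\rho$ and the law of $\mathrm{cap}(e)$.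

Theorem 1 answers the question; Theorem 2 adds rates in the i.i.d. case. By Borel–Cantelli, Theorem 2 gives $\Phi_N\to\rho_*$ a.s. for any joint construction of the i.i.d. environments on $G_N$, $N\ge1$.

## 6. Upper bound: optimal flows seen from a random vertex

We prove slightly more than Theorem 1 needs: capacity may be added, as long as the total addition is $o(N^2)$. The addition may depend on $c$ in an arbitrary way, which will matter in Section 9.

**Proposition 1.** For $P$-a.e. $c$, for all $k\ge2$ and every sequence $y^N:E(G_N)\to[0,\infty)$ with $N^{-2}\sum_ey^N(e)\to0$,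
$$\limsup_N\Phi_N(c+y^N)\le\psi_k.$$

*Proof.* **Step 1: the good environments and the flows.** We fix $c$ and set up the objects whose limits we take. Choose a countable family of continuous cylinder functions dense in $C(\Omega)$. Fix $c$ such that (1.1) holds for all functions of this family and all rational $R$. This is an a.s. event that involves neither $k$ nor $y$. By density, for such $c$ the relation (1.1) holds for all $h\in C(\Omega)$.

Let $r_N=\Phi_N(c+y^N)$, bounded by (2.2), and pass to a subsequence with $r_N\to r:=\limsup r_N$. By Lemma 3(i) there are flows $f^N_i$, $i\in I_k$, solving the aggregated problem at $r_N$ with capacities $c+y^N$. To return to capacities $c$ put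
$$\hat f^N_{i,j}(x)=f^N_{i,j}(x)\,\frac{c_j(x)}{c_j(x)+y^N_j(x)}\ \text{ on edges of }G_N,\qquad\hat f^N=0\text{ elsewhere}.$$
Then $\sum_i|\hat f^N_{i,j}(x)|\le c_j(x)$ and $\sum_i|f^N_{i,j}(x)-\hat f^N_{i,j}(x)|\le y^N_j(x)$.

Let $F^N,\hat F^N$ be the step functions on $[0,1]^2$ equal to $f^N(x),\hat f^N(x)$ on the cell $\prod_j((x_j-1)/N,x_j/N]$, $x\in V_N$. Along a further subsequence $\hat F^N\to F$ weak-$*$ in $L^\infty$. Also $\|F^N-\hat F^N\|_{L^1}\le C N^{-2}\sum_ey^N(e)\to0$.

**Step 2: the limit satisfies (5.1) with $\rho=r$.** This is summation by parts. For $\varphi\in C^1(\mathbb R^2)$,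
$$N^{-1}\sum_x\varphi(\tfrac xN)\operatorname{div}f^N_i(x)=-N^{-2}\sum_{x,j}f^N_{i,j}(x)\,N\big[\varphi(\tfrac{x+e_j}N)-\varphi(\tfrac xN)\big]=-\int F^N_i\cdot\nabla\varphi\,du+o(1).$$
In the last step the difference quotient equals $\partial_j\varphi(u)+o(1)$ uniformly for $u$ in the cell of $x$, and $\|F^N\|_{L^1}$ is bounded. By Step 1 the right side converges to $-\int F_i\cdot\nabla\varphi$. The left side equals
$$r_NN^{-4}\Big(n_b\sum_{V^a}\varphi(\tfrac xN)-n_a\sum_{V^b}\varphi(\tfrac xN)\Big)\to rk^{-2}\Big(\int_{Q_a}\varphi-\int_{Q_b}\varphi\Big).$$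

**Step 3: reduction of "$F\in K_m$ a.e." to averages.** By Lebesgue differentiation along dyadic squares and closedness of $K_m$, it suffices to show $|R|^{-1}\int_RF\in K_m$ for each half-open dyadic square $R\subset[0,1]^2$. Fix $R$.

**Step 4: the view from a random vertex.** We now produce a stationary flow with mean $|R|^{-1}\int_RF$. Let $\mu_N$ be the law of $(\theta_xc,\theta_x\hat f^N)$ for $x$ uniform on $R_N$; here $(\theta_xf)_j(z)=f_j(x+z)$. It is a probability on the compact metrizable space $\Omega\times([-c_+,c_+]^m)^{E(\mathbb Z^2)}$. Let $\mu$ be a subsequential weak limit, with coordinates written $(c,f)$.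

* (a) $\mu$ is shift-invariant: $\mu_N$ and its image under the shift by $e_j$ differ in total variation by at most a constant times $|R_N\triangle(R_N+e_j)|/|R_N|\to0$, and the shift is continuous.
* (b) The $c$-marginal of $\mu$ is $P$, by the choice of $c$ in Step 1.
* (c) $\sum_i|f_{i,j}(0)|\le c_j(0)$ $\mu$-a.s., since this is a closed condition which holds under every $\mu_N$.
* (d) $\operatorname{div}f_i(0)=0$ $\mu$-a.s. Indeed $\int|\operatorname{div}f_i(0)|\,d\mu$ is the limit of averages over $x\in R_N\subset V_N$ of $|\operatorname{div}\hat f^N_i(x)|\le|\operatorname{div}f^N_i(x)|+\sum_{e\ni x}y^N(e)$, the sum being over edges of $G_N$. The first term is at most $r_NN^{-3}\cdot N^2=r_N/N$. The average of the second is at most $2|R_N|^{-1}\sum_ey^N(e)\to0$.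
* (e) $\int f_{i,j}(0)\,d\mu=\lim|R_N|^{-1}\sum_{x\in R_N}\hat f^N_{i,j}(x)=|R|^{-1}\int_RF_{i,j}$. Only $O(N)$ cells meet the boundary of $R$, and $\hat F^N\to F$ weak-$*$ is tested against $1_R$.

**Step 5: conditioning on the environment.** This turns the stationary flow into a representative in the sense of Section 1. Let $g_{i,j}(c)=E_\mu[f_{i,j}(0)\mid c]$. For bounded measurable $h$ on $\Omega$, by (a),
$$E_\mu[f_{i,j}(x)h(c)]=E_\mu[f_{i,j}(0)h(\theta_{-x}c)]=E[g_{i,j}(c)h(\theta_{-x}c)]=E[g_{i,j}(\theta_xc)h(c)],$$
so $E_\mu[f_{i,j}(x)\mid c]=g_{i,j}(\theta_xc)$ a.s. By Jensen and (c), $\sum_i|g_{i,j}(c)|\le E_\mu\big[\sum_i|f_{i,j}(0)|\,\big|\,c\big]\le c_j(0)$, which is (K1). Conditioning (d) on $c$ gives (K2). By (e), (K3) holds with $v=|R|^{-1}\int_RF$. So $|R|^{-1}\int_RF\in K_m$.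

Hence $r$ is admissible, and $r\le\psi_k$. $\square$

## 7. Lower bound: rebuilding flows in a large box

Given a continuum solution $F$, we glue representatives $g$ of its values by slowly varying weights. The result has nearly the right divergence after averaging over blocks, and the error must be repaired by a small additional flow. The repair tool is elementary.

**Lemma 5.** Let $W$ be a lattice rectangle with both sides at most $p$, $q:W\to\mathbb R$, $\sum_Wq=0$, $|q|\le B$. There is a flow $h$ on the edges of $W$ with $\operatorname{div}h=q$ on $W$ and $|h|\le2pB$.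

*Proof.* Let $\bar q_r$ be the mean of $q$ on row $r$. With sums taken within $W$, put
$$h_1(x_1,r)=\sum_{x'\le x_1}\big(q(x',r)-\bar q_r\big),\qquad h_2(x_1,r)=\sum_{r'\le r}\bar q_{r'}.$$
At the last column $h_1=0$ by definition of $\bar q_r$. At the last row $h_2=0$ because $\sum_Wq=0$ and all rows have the same length. So $h$ is a flow on $W$. Its divergence is $(q-\bar q_r)+\bar q_r=q$, and $|h_1|\le2pB$, $|h_2|\le pB$. $\square$

The bound is proportional to the side $p$. A divergence error of size $B=O(1/N)$ may be repaired in blocks of side $2N/\ell$ at cost $O(1/\ell)$, provided it has zero sum on each block. Block sums that do not vanish must be moved over longer distances, and for that they must be smaller.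

**Proposition 2.** Fix $k\ge2$, $0<\rho<\psi_k$ and $\varepsilon\in(0,1)$. A.s., for all large $N$ the aggregated problem at $\rho/(1+\varepsilon)$ is solvable on $G_N$ with capacities $c$.

*Proof.* The demand $\rho$ is admissible; let $F$ be as in (5.1). Write $K=K_m$ and $\varepsilon'=\varepsilon c_-/(7m)$. Parameters are chosen in the order $\ell_0,\eta,L,\ell,N$. Fix a multiple $\ell_0$ of $k$ with $48\rho/\ell_0\le\varepsilon'$.

**Step 1: smoothing.** We replace $F$ by a smooth $K$-valued field that vanishes at the boundary. Extend $F$ by $0$. By (5.1), $\operatorname{div}F_i=\sigma_i$ on $\mathbb R^2$ in the sense of distributions. Let $\phi_\eta$ be a smooth probability density supported in $[-\eta,\eta]^2$, $0<\eta\le1$, and put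
$$F^\eta=F*\phi_\eta,\qquad T(u)=(1+2\eta)u-(\eta,\eta),\qquad G=F^\eta\circ T.$$
$G$ is $C^\infty$. Its values are averages of elements of $K$ (recall $0\in K$), so $G$ is $K$-valued because $K$ is closed and convex. Since $F^\eta$ vanishes outside $(-\eta,1+\eta)^2$ and $T$ maps $(0,1)^2$ onto that square, $G$ vanishes outside $(0,1)^2$. Finally
$$\operatorname{div}G_i=s_i:=(1+2\eta)(\sigma_i*\phi_\eta)\circ T,\qquad|s_i|\le3\rho.$$
As $\eta\to0$, $s_i\to\sigma_i$ at every continuity point of $\sigma_i$, hence boundedly a.e. and in $L^1([0,1]^2)$. Fix $\eta$ so small that for all $i$ the average of $|\sigma_i-s_i|$ over each of the $\ell_0^2$ squares of side $1/\ell_0$ is at most $\varepsilon'$.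

**Step 2: interpolation.** We reduce to finitely many values of $G$. For $L\in\mathbb N$ and $z\in\{0,\dots,L\}^2$ let
$$\chi_z(u)=\prod_j(1-|Lu_j-z_j|)_+,\qquad v^z=G(z/L)\in K,\qquad G^L=\sum_z\chi_zv^z.$$
The $\chi_z$ form a partition of unity on $[0,1]^2$ and are bilinear on each mesh cell of side $1/L$. On a cell, $\partial_jG^L$ is a convex combination of the two difference quotients of $G$ along the edges of the cell in direction $j$. Each component of such a quotient is a value of $\partial_j$ of that component of $G$ in the cell. So $|\operatorname{div}G^L_i-s_i|\le C_G/L$ a.e., with $C_G$ depending only on the second derivatives of $G$. Fix $L$ with $C_G/L\le\min(\varepsilon',\rho)$.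

**Step 3: the microscopic flow.** We now use the representatives. For each $z$ let $g^z$ represent $v^z$, with $g^z=0$ if $z$ has a coordinate in $\{0,L\}$ (there $v^z=0$). Call the other $z$ interior. For $x\in\{0,\dots,N\}^2$ put
$$f_{i,j}(x)=\sum_z\chi_z(x/N)\,g^z_{i,j}(\theta_xc),$$
and $f=0$ for other $x$. For interior $z$, $\chi_z=0$ on $\partial[0,1]^2$, so $f_{i,j}(x)=0$ whenever some coordinate of $x$ is $0$ or $N$. An edge $(x,j)$ with $x\in\{0,\dots,N\}^2$ that is not in $G_N$ has a coordinate of $x$ equal to $0$, or $x_j=N$. So $f$ is a flow on $G_N$. By (K1) and $\sum_z\chi_z=1$, $\sum_i|f_{i,j}(x)|\le c_j(x)$ a.s.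

For the divergence at $x\in V_N$, write $f_{i,j}(x)-f_{i,j}(x-e_j)$ as
$$\sum_z\chi_z(\tfrac xN)\big[g^z_{i,j}(\theta_xc)-g^z_{i,j}(\theta_{x-e_j}c)\big]+\sum_z\big[\chi_z(\tfrac xN)-\chi_z(\tfrac{x-e_j}N)\big]g^z_{i,j}(\theta_{x-e_j}c).$$
Summed over $j$, the first part vanishes by (K2) at $\theta_xc$. Hence
$$d_i(x):=\operatorname{div}f_i(x)=\sum_{z,j}\big[\chi_z(\tfrac xN)-\chi_z(\tfrac{x-e_j}N)\big]g^z_{i,j}(\theta_{x-e_j}c),\qquad|d_i|\le\frac{C_L}N,\tag{7.1}$$
with $C_L=2(L+1)^2Lc_+$, because $|\chi_z(\frac xN)-\chi_z(\frac{x-e_j}N)|\le L/N$.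

**Step 4: block averages of the divergence error.** Individually $d_i(x)$ is as large as the target $t_i(x)$; only averages are close. Let $\ell$ be a multiple of $L$ and $\ell_0$ (hence of $k$) with $8(C_L+\rho)/\ell\le\varepsilon'$. Let $S_\beta$ be the $\ell^2$ half-open squares of side $1/\ell$ (products of intervals $(\cdot,\cdot]$) and $W_\beta=V_N\cap NS_\beta$. On $\bar S_\beta$ each $\chi_z$ is bilinear, hence affine in $u_j$. So $N[\chi_z(\frac xN)-\chi_z(\frac{x-e_j}N)]=\partial_j\chi_z(\frac xN)$, the derivative taken from within $\bar S_\beta$, for all $x\in W_\beta$ with $(x-e_j)/N\in\bar S_\beta$. The exceptions are $O(N)$ boundary sites, where the left side is at most $L$ in absolute value. By (1.2) with $h(c)=g^z_{i,j}(\theta_{-e_j}c)$, whose mean is $v^z_{i,j}$, a.s. as $N\to\infty$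
$$\frac N{|W_\beta|}\sum_{x\in W_\beta}d_i(x)\to\frac1{|S_\beta|}\int_{S_\beta}\sum_{z,j}\partial_j\chi_z\,v^z_{i,j}\,du=\frac1{|S_\beta|}\int_{S_\beta}\operatorname{div}G^L_i\,du.\tag{7.2}$$
Here the ergodicity of the representatives is used. Also, for $i=(a,b)$, $Nt_i=\rho N^{-2}(n_b1_{V^a}-n_a1_{V^b})$ converges uniformly on $W_\beta$ to the value of $\sigma_i$ on $S_\beta$, which is constant since $\ell$ is a multiple of $k$.

Let $q_i=t_i-d_i$. Then $|q_i|\le(C_L+\rho)/N$, and $\sum_{V_N}q_i=0$, since $\sum t_i=\rho N^{-3}(n_an_b-n_an_b)=0$ and the divergence of a flow on $G_N$ sums to $0$. Let $\bar q_{i,\beta}$ be the average of $q_i$ over $W_\beta$. By (7.2), $N\bar q_{i,\beta}$ converges to the average of $\sigma_i-\operatorname{div}G^L_i$ over $S_\beta$. So for $N$ large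
$$N|\bar q_{i,\beta}|\le\rho+3\rho+C_G/L+o(1)\le6\rho.\tag{7.3}$$
This is not small: near the discontinuities of $\sigma_i$ the functions $s_i$ and $\sigma_i$ differ. On the coarse blocks they agree on average. Let $\bar q^{\,0}_{i,\gamma}$ be the averages of $q_i$ over the blocks of the coarse $\ell_0\times\ell_0$ partition. By the choice of $\eta$ and $L$, for $N$ large
$$N|\bar q^{\,0}_{i,\gamma}|\le\varepsilon'+C_G/L+o(1)\le\tfrac52\varepsilon',\tag{7.4}$$
and, being weighted averages of the $\bar q_{i,\beta}$, they also satisfy $N|\bar q^{\,0}_{i,\gamma}|\le6\rho$.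

**Step 5: correction on three scales.** We find flows $h_i$ with $\operatorname{div}h_i=q_i$ and $|h_i|\le7\varepsilon'$. Let $N\ge\ell$ and apply Lemma 5 three times.

* In each fine block (sides at most $2N/\ell$) to $q_i-\bar q_{i,\beta}$, bounded by $2(C_L+\rho)/N$. The flow is at most $2\cdot\frac{2N}\ell\cdot\frac{2(C_L+\rho)}N=8(C_L+\rho)/\ell\le\varepsilon'$.
* In each coarse block (sides at most $2N/\ell_0$) to the function equal to $\bar q_{i,\beta}-\bar q^{\,0}_{i,\gamma}$ on each $W_\beta$ in it. It has zero sum there and is bounded by $12\rho/N$. The flow is at most $48\rho/\ell_0\le\varepsilon'$.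
* In $V_N$ to the function equal to $\bar q^{\,0}_{i,\gamma}$ on the coarse block $\gamma$. Its sum is $\sum_{V_N}q_i=0$. The flow is at most $2N\cdot\frac52\varepsilon'/N=5\varepsilon'$.

The three functions add up to $q_i$, so the sum $h_i$ of the flows has $\operatorname{div}h_i=q_i$ and $|h_i|\le7\varepsilon'=\varepsilon c_-/m$. Thus $\operatorname{div}(f_i+h_i)=t_i$ and $\sum_i|f_i+h_i|(e)\le c(e)+\varepsilon c_-\le(1+\varepsilon)c(e)$. Dividing by $1+\varepsilon$ solves the aggregated problem at $\rho/(1+\varepsilon)$. $\square$

## 8. Convergence of $\Phi_N$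

*Proof of Theorem 1.* By Proposition 1 with $y=0$, a.s. $\limsup_N\Phi_N\le\inf_k\psi_k$. For the other direction put $H_k(r)=r/(1+\frac{6r}{kc_-})$, which is continuous and increasing. By Proposition 2 and Lemma 3(ii), a.s. for all $k\ge2$, all rational $\rho\in(0,\psi_k)$ and all rational $\varepsilon\in(0,1)$ we have $\liminf_N\Phi_N\ge H_k(\rho/(1+\varepsilon))$. Let $\varepsilon\to0$ and $\rho\uparrow\psi_k$ (if $\psi_k=0$ there is nothing to do) and use Lemma 4:
$$\liminf_N\Phi_N\ge H_k(\psi_k)\ge\frac{\psi_k}{1+24c_+/(kc_-)}\qquad\text{for all }k\ge2,\ \text{a.s.}$$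
Letting $k\to\infty$,
$$\limsup_k\psi_k\le\liminf_N\Phi_N\le\limsup_N\Phi_N\le\inf_k\psi_k\qquad\text{a.s.}$$
So $\lim_k\psi_k=\inf_k\psi_k=:\rho_*$ and $\Phi_N\to\rho_*$ a.s. The limit is deterministic because $\psi_k$ depends only on $P$. By Lemma 2, $2c_-\le\rho_*\le3c_+$. Finally $P(\exists\text{ feasible flow with demand }\rho)=P(\Phi_N\ge\rho)$, which tends to $1$ if $\rho<\rho_*$ and to $0$ if $\rho>\rho_*$. $\blacksquare$

## 9. Capacity at a price, and the upper tail for i.i.d. capacities

From here on the capacities are i.i.d. One would apply McDiarmid's inequality to $\Phi_N$: if $Z$ is a function of independent variables and changing the $e$-th one changes $Z$ by at most $b_e$, then $P(Z\ge EZ+t)\le\exp(-2t^2/\sum_eb_e^2)$. But a single edge can matter too much. Suppose $c_-\le\frac12$, $c_+\ge1$ and $N$ is even. With all capacities $1$ we have $\Phi_N=2$. If one edge of the middle cut is lowered to $\frac12$, the cut gives $\frac{\rho N}2\le N-\frac12$, so $\Phi_N\le2-\frac1N$. A common constant $b_e=b$ must therefore be at least $1/N$. Already with $b=1/N$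 and $2N^2$ edges McDiarmid gives only $e^{-t^2}$, which does not tend to $0$.

The remedy is to allow extra capacity to be bought at a price per unit; then no single edge can be worth more than its price. For $N\ge6$ and $\tau\ge18N^{-2}$ define
$$\Phi_N^\tau(c)=\sup_{y\ge0}\Big\{\Phi_N(c+y)-\tau\sum_ey_e\Big\}\ge\Phi_N(c).$$

* (P1) If $c\le c_+$, then (2.2) and $9N^{-2}\le\tau/2$ give $\Phi_N(c+y)-\tau\sum_ey_e\le3c_+-\frac\tau2\sum_ey_e$. So $\Phi_N^\tau\le3c_+$. Since the value at $y=0$ is $\ge0$, only $y$ with $\sum_ey_e\le6c_+/\tau$ matter in the supremum.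
* (P2) $\Phi^\tau_N$ is finite (use (2.2) with $c_+$ replaced by a larger bound if necessary), nonnegative and nondecreasing on $[0,\infty)^{E(G_N)}$. It is concave, as a partial supremum of the jointly concave function $(c,y)\mapsto\Phi_N(c+y)-\tau\sum_ey_e$. Moreover $\Phi^\tau_N(c+\delta1_e)\le\Phi^\tau_N(c)+\tau\delta$ for $\delta\ge0$: write $c+\delta1_e+y=c+y'$ with $y'=y+\delta1_e$. It is continuous on $(0,\infty)^{E(G_N)}$.

*Upper tail.* We first control the mean of $\Phi_N^\tau$ at price $\tau=\omega/N^2$. The claim is that for each $\varepsilon>0$ there are $\omega\ge18$ and $N_0\ge6$ with $E\Phi_N^{\omega/N^2}\le\rho_*+\varepsilon/2$ for $N\ge N_0$.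

If not, there are $6\le N_{18}<N_{19}<\cdots$ with $E\Phi_{N_j}^{j/N_j^2}>\rho_*+\varepsilon/2$ for all $j\ge18$. For each $c$, by (P1) there is $y_j\ge0$ with $\sum_ey_j(e)\le6c_+N_j^2/j$ and $\Phi_{N_j}^{j/N_j^2}(c)\le\Phi_{N_j}(c+y_j)+1/j$. Set $y^{N_j}=y_j$ and $y^N=0$ for the other $N$. Then $N^{-2}\sum_ey^N(e)\to0$. Proposition 1 holds for a.e. $c$ and every such sequence, so the dependence of $y_j$ on $c$ is harmless, and $\limsup_j\Phi_{N_j}^{j/N_j^2}\le\inf_k\psi_k=\rho_*$ a.s. These variables lie in $[0,3c_+]$, so by Fatou's lemma $\limsup_jE\Phi_{N_j}^{j/N_j^2}\le\rho_*$, a contradiction.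

By (P2), changing one of the at most $2N^2$ capacities changes $\Phi_N^{\omega/N^2}$ by at most $\omega c_+/N^2$. McDiarmid's inequality gives, for $N\ge N_0$,
$$P(\Phi_N\ge\rho_*+\varepsilon)\le P\Big(\Phi_N^{\omega/N^2}\ge E\Phi_N^{\omega/N^2}+\frac\varepsilon2\Big)\le\exp\Big(-\frac{2(\varepsilon/2)^2}{2N^2\,\omega^2c_+^2N^{-4}}\Big)=\exp\Big(-\frac{\varepsilon^2N^2}{4\omega^2c_+^2}\Big).$$

## 10. Stability under small purchases, and the lower tail

For the lower tail we need $\Phi^\tau_N$ close to $\Phi_N$ for every environment, not just in the mean. A purchase of order $N$ can change $\Phi_N$ by order one. For $N$ even let the middle cut have capacities $\frac12$ and all other edges $1$: then $\Phi_N=1$ by (2.1) and the cut, while adding $\frac12$ on the $N$ cut edges gives $\Phi_N=2$. Purchases well below $N$ are harmless.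

**Lemma 6 (stability).** Let $c\in[c_-,c_+]^{E(G_N)}$, $0<\delta\le1$, $N\ge\max(9,2\delta^{-1/2})$, $y\ge0$, $\sum_ey_e\le\delta c_+N$. Then $\Phi_N(c+y)\le\Phi_N(c)+B\sqrt\delta$ with $B=80c_+^2/c_-$.

*Proof.* We delete the traffic that uses purchased capacity and re-route it in a spread-out way. Let $r=\Phi_N(c+y)$ with a corresponding path-flow. By (2.2), $r\le3c_+(1+3\delta/N)\le4c_+$. Go through the edges one by one; if the current load of $e$ exceeds $c(e)$, delete path mass through $e$ equal to the excess, which is at most $y_e$. In total at most $\lambda N$ with $\lambda=\delta c_+$ is deleted, and what remains obeys $c$. Let $D(s,t)\le rN^{-3}$ be the deleted demand. Then $\sum_tD(s,t)\le r/N$, $\sum_sD(s,t)\le r/N$ and $\sum_{s,t}D(s,t)\le\lambda N$.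

Let $\ell=\lceil\delta^{-1/2}\rceil\le2\delta^{-1/2}\le N$ and split $V_N$ into an $\ell\times\ell$ array of blocks $V^a$ with sides in $[\frac N{2\ell},\frac{2N}\ell]$. For $s\in V^a$, $t\in V^b$ (also $a=b$) send $D(s,t)$ from $s$ to a uniform $s'\in V^a$ (row-column in $V^a$), then to an independent uniform $t'\in V^b$ (row-column in $G_N$), then to $t$ (row-column in $V^b$). "Uniform" means that the volume is split accordingly.

In the first legs each $s$ emits at most $r/N$, and each $s'$ receives at most the average over its block of the emissions, again at most $r/N$. As in Lemma 3, they load each edge by at most $\frac{2N}\ell\cdot\frac rN=\frac{2r}\ell$. The last legs are symmetric. In the middle legs a horizontal edge is used only if $s'$ is in its row, a vertical edge only if $t'$ is in its column. For each pair of blocks either event has probability at most $2\ell/N$, so the load is at most $\lambda N\cdot\frac{2\ell}N=2\lambda\ell$.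

The extra load is therefore at most $\frac{4r}\ell+2\lambda\ell\le4r\sqrt\delta+4c_+\sqrt\delta\le20c_+\sqrt\delta$. After loop-erasure, demand $r$ is carried with loads at most $c(e)\big(1+20\frac{c_+}{c_-}\sqrt\delta\big)$. So
$$\Phi_N(c)\ge\frac r{1+20\frac{c_+}{c_-}\sqrt\delta}\ge r-20\frac{c_+}{c_-}\sqrt\delta\;r\ge r-80\frac{c_+^2}{c_-}\sqrt\delta.\qquad\square$$

Take $\tau=\kappa/N$ with $\kappa\ge6$ and $N\ge\max(9,2\sqrt{\kappa/6})$; then $\tau\ge18N^{-2}$. By (P1) only $y$ with $\sum_ey_e\le6c_+N/\kappa$ matter, and Lemma 6 with $\delta=6/\kappa$ gives, for $c\in[c_-,c_+]^{E(G_N)}$,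
$$\Phi_N\le\Phi_N^{\kappa/N}\le\Phi_N+B\sqrt{6/\kappa}.\tag{10.1}$$

*A self-bounding estimate.* We exploit concavity to bound the total squared effect of downward changes. Let $Z=\Phi_N^\tau(c)$ with $\tau=\kappa/N$, and let $p=p(c)$ be a supergradient of the concave function $\Phi_N^\tau$ at the interior point $c$ of $[0,\infty)^{E(G_N)}$, that is, $\Phi_N^\tau(c')\le\Phi_N^\tau(c)+p\cdot(c'-c)$ for all $c'\ge0$. Taking $c'=c+\delta1_e$ and monotonicity gives $p_e\ge0$. Taking $c'=c-\delta1_e$ with small $\delta>0$ gives $p_e\delta\le\Phi_N^\tau(c)-\Phi_N^\tau(c-\delta1_e)\le\tau\delta$, so $p_e\le\tau$. Taking $c'=0$ gives $\sum_ep_ec_e\le Z-\Phi_N^\tau(0)\le Z\le3c_+$, so $\sum_ep_e\le3c_+/c_-$.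

Let $Z'_e$ be obtained from $Z$ by replacing $c_e$ with an independent copy $c'_e$. Then $Z'_e-Z\le p_e(c'_e-c_e)$. With $U=-Z$ and $U'_e=-Z'_e$,
$$\sum_e(U-U'_e)_+^2\le c_+^2\sum_ep_e^2\le c_+^2\,\tau\sum_ep_e\le v:=\frac{3c_+^3}{c_-}\cdot\frac\kappa N.\tag{10.2}$$

*From (10.2) to an exponential moment.* We show $\log Ee^{\lambda(U-EU)}\le\lambda^2v$ for all $\lambda>0$. Write $\operatorname{Ent}(X)=E[X\log X]-EX\log EX$, and $\operatorname{Ent}_e,E_e$ for the same operations in the variable $c_e$ only. Let $X>0$, and let $X'$ be its value with $c_e$ replaced by $c'_e$. By Jensen, $\log E_eX\ge E_e\log X$, so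
$$\operatorname{Ent}_e(X)\le E_e[X\log X]-E_eX\,E_e\log X=E\big[(X-X')(\log X-\log X')1_{X>X'}\big],$$
the last expectation being over $c_e,c'_e$; the equality holds because the middle expression is half the same expectation without the indicator, and the integrand is symmetric. For $\alpha\ge\beta$ we have $e^\alpha-e^\beta\le e^\alpha(\alpha-\beta)$, so with $X=e^{\lambda U}$ the right side is at most $E[e^{\lambda U}\lambda^2(U-U'_e)_+^2]$, again over $c_e,c'_e$. Tensorization of entropy, $\operatorname{Ent}(X)\le\sum_eE\operatorname{Ent}_e(X)$, and (10.2) give $\operatorname{Ent}(e^{\lambda U})\le\lambda^2v\,Ee^{\lambda U}$. Now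
$$\frac d{d\lambda}\Big(\frac1\lambda\log Ee^{\lambda U}\Big)=\frac{E[Ue^{\lambda U}]}{\lambda Ee^{\lambda U}}-\frac{\log Ee^{\lambda U}}{\lambda^2}=\frac{\operatorname{Ent}(e^{\lambda U})}{\lambda^2Ee^{\lambda U}}\le v.$$
Since $\lambda^{-1}\log Ee^{\lambda U}\to EU$ as $\lambda\downarrow0$, integration gives $\lambda^{-1}\log Ee^{\lambda U}\le EU+\lambda v$, as asserted. Markov's inequality with $\lambda=t/(2v)$ gives
$$P(Z\le EZ-t)\le e^{-t^2/(4v)},\qquad t>0.\tag{10.3}$$

*Lower tail.* Given $\varepsilon>0$ take $\kappa=\max(6,96B^2/\varepsilon^2)$, so that $B\sqrt{6/\kappa}\le\varepsilon/4$. For $N$ large, $EZ\ge E\Phi_N\ge\rho_*-\varepsilon/4$ by Theorem 1 and bounded convergence. On $\{\Phi_N\le\rho_*-\varepsilon\}$, (10.1) gives $Z\le\rho_*-\frac34\varepsilon\le EZ-\frac\varepsilon2$. By (10.3) with $t=\varepsilon/2$,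
$$P(\Phi_N\le\rho_*-\varepsilon)\le\exp\Big(-\frac{\varepsilon^2}{16v}\Big)=\exp\Big(-\frac{c_-\,\varepsilon^2N}{48\,c_+^3\,\kappa}\Big)\le e^{-a_0\min(\varepsilon^2,\varepsilon^4)N}.$$
Indeed $\varepsilon^2/\kappa=\min\big(\frac{\varepsilon^2}6,\frac{\varepsilon^4}{96B^2}\big)$, so $a_0=\frac{c_-}{48c_+^3}\min\big(\frac16,\frac1{96B^2}\big)$ works, and it depends only on $c_\pm$.

## 11. Variance, bounds on $\rho_*$, and the order of the exponents

*Variance.* The Efron–Stein inequality says $\operatorname{Var}U\le\frac12\sum_eE(U-U'_e)^2=\sum_eE(U-U'_e)_+^2$, so (10.2) gives $\operatorname{Var}Z\le v$. By (10.1), $0\le Z-\Phi_N\le B\sqrt{6/\kappa}$, hence $\operatorname{Var}\Phi_N\le2\operatorname{Var}Z+2\operatorname{Var}(Z-\Phi_N)\le2v+12B^2/\kappa$. With $\kappa=\sqrt N$ (allowed for $N\ge36$) both terms are $O(N^{-1/2})$.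

*Bounds on $\rho_*$.* By (2.1), $\Phi_N\ge2c^-$ a.s., so $\rho_*\ge2c^-$. The cut at column $\lfloor N/2\rfloor$ has $N$ edges, and the demand across it is $\frac2N\lfloor\frac N2\rfloor\lceil\frac N2\rceil\rho\ge\frac{\rho N}2(1-N^{-2})$. So
$$\Phi_N\le\frac2{1-N^{-2}}\cdot\frac1N\sum_{e\in\text{cut}}c(e),\tag{11.1}$$
and the weak law of large numbers gives $\rho_*\le2E[\mathrm{cap}(e)]$. This is less than $2c^+$ if $\mathrm{cap}(e)$ is not a.s. constant.

*Order of the exponents.* If $\rho_*<\rho<2c^+$, then $P(\mathrm{cap}(e)\ge\rho/2)>0$, and by (2.1)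
$$P(\Phi_N\ge\rho)\ge P(\mathrm{cap}(e)\ge\rho/2)^{2N^2}=e^{-CN^2}:$$
it suffices that all edges are good. If $2c^-<\rho<\rho_*$, pick $a\in(c^-,\rho/2)$. If all $N$ edges of the middle cut have capacity at most $a$, then by (11.1) $\Phi_N\le2a/(1-N^{-2})<\rho$ for $N$ large. So $P(\Phi_N<\rho)\ge P(\mathrm{cap}(e)\le a)^N=e^{-CN}$: one bad cut is enough. Together with Sections 9 and 10 this proves Theorem 2. $\blacksquare$
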